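\title{Complete threefolds of generic $p$-rank one in the moduli space of principally polarized abelian threefolds}

\begin{abstract}
A complete subvariety of the moduli space of principally polarized abelian varieties of dimension $g$ has dimension at most $g(g-1)/2$, and in characteristic $p$ the locus $V_0$ of $p$-rank zero attains this bound. A conjecture asserts that for $g\ge 3$ the locus $V_0$ is the only complete subvariety of this dimension. We show that the conjecture is false: for $g=3$ and every prime $p$ there are infinitely many complete threefolds whose generic point has $p$-rank $1$. One of them passes through every point with $p$-rank $1$ and $a$-number $1$, and all of them arise from complete surfaces in the locus of $a$-number at least $2$ by a Hecke correspondence of $p$-isogenies with one-dimensional fibers.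
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}
Let $p$ be a prime and $g$ a positive integer. Varieties are reduced and irreducible, and subvarieties are closed. Let $\mathcal{A}_g$ be the moduli space of polarized abelian varieties of dimension $g$, let $\mathcal{A}_{g,1}$ be the moduli space of principally polarized ones, and put $\mathcal{A}=\mathcal{A}_{g,1}\otimes\mathbb{F}_p$, of dimension $g(g+1)/2$. Subvarieties of $\mathcal{A}$ are taken over an algebraically closed field $k$ of characteristic $p$, that is, inside $\mathcal{A}\otimes k$; irreducibility is thus meant geometrically. The \emph{$p$-rank} $f(A)$ of an abelian variety $A$ over $k$ is defined by $A[p](k)\cong(\mathbb{Z}/p)^{f(A)}$. It lies between $0$ and $g$, and $A$ is \emph{ordinary} if $f(A)=g$. Let $V_0\subset\mathcal{A}$ be the locus of $p$-rank zero with its reduced structure.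

The space $\mathcal{A}$ is not complete, because abelian varieties degenerate, and a complete subvariety of $\mathcal{A}$ is a family that varies without ever degenerating. We take two known facts, valid for all $g\ge1$, as given.
\begin{itemize}
\item[(i)] For any field $K$, every complete subvariety $W\subset\mathcal{A}_g\otimes K$ satisfies $\dim W\le g(g+1)/2-g$.
\item[(ii)] The locus $V_0$ is complete and has dimension $g(g+1)/2-g$.
\end{itemize}
So in characteristic $p$ the bound $g(g+1)/2-g=g(g-1)/2$ is attained. The following conjecture is posed in \cite{Oort}.

\medskip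
\noindent\textbf{Conjecture.} \emph{Let $g\ge3$, and let $W\subset\mathcal{A}$ be a complete subvariety of dimension $g(g+1)/2-g$. Then $W=V_0$.}
\medskip

To see why one would guess this, compare two ways of keeping away from infinity. (This paragraph and the next serve as orientation and are not used in the proofs.) The locus $V_0$ does so for a structural reason: the limit of a degenerating family contains a torus, and a torus in the limit forces positive $p$-rank nearby. The other way is to cut. The minimal compactification of $\mathcal{A}$ \cite[Ch.~V, \S2]{FC} is projective, and its boundary records the abelian part of a degeneration, a principally polarized abelian variety of dimension less than $g$; so the boundary has dimension $g(g-1)/2$. Let $T\subset\mathcal{A}\otimes k$ be a subvariety whose closure meets the boundary in dimension $b$, and let $x\in T$. A hyperplane through $x$ that contains no component of the boundary of $T$ lowers $b$ by one, so after $b+1$ cuts we obtain a complete subvariety through $x$ of dimension at least $\dim T-b-1$. For $T=\mathcal{A}\otimes k$ this number is $g-1$. For $g=1,2$ it equals the bound $g(g-1)/2$, so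 complete subvarieties of maximal dimension pass through ordinary points, and the statement of the conjecture fails. For $g\ge3$ it is smaller than the bound.

Let $g=3$; we need dimension $3$, and cutting $\mathcal{A}\otimes k$ guarantees $6-3-1=2$. Cutting smaller loci does no better. The locus of $p$-rank at most $1$ has dimension $4$ \cite{NO}, but letting the elliptic curve $E$ degenerate in a product $E\times B$ with $f(B)=0$ shows that its boundary contains the curve $V_0$ for $g=2$, and $4-1-1=2$. The locus on which this paper is built has dimension $3$ and finite boundary, and $3-0-1=2$ again. The missing dimension will come from isogenies of $p$-power degree.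

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $g=3$, let $p$ be any prime and let $k$ be an algebraically closed field of characteristic $p$. There is a complete subvariety $W\subset\mathcal{A}\otimes k$ with $\dim W=3=g(g+1)/2-g$ whose generic point has $p$-rank $1$. In particular $W\ne V_0$.
\end{theorem}

The conjecture is asserted for all $g\ge3$, so Theorem~\ref{thm:A} disproves it, for every prime $p$. From now on $g=3$.

To describe all such $W$ we need four objects, which Sections~\ref{sec:setting} and~\ref{sec:hecke} discuss in detail. Let $\alpha_p$ be the kernel of Frobenius on the additive group $\mathbb{G}_a$; its endomorphism ring is $k$, and the \emph{$a$-number} of $A$ is $a(A)=\dim_k\operatorname{Hom}(\alpha_p,A)$.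
\begin{itemize}
\item Fix $n\ge3$ prime to $p$. Let $X$ be the fine moduli scheme over $k$ of triples $(A,\lambda,\alpha)$ with $\dim A=3$, $\lambda$ a principal polarization and $\alpha\colon(\mathbb{Z}/n)^6\cong A[n]$ any isomorphism. Let $c\colon X\to\mathcal{A}\otimes k$ forget $\alpha$. We write $A_x$ for the abelian variety at $x\in X$.
\item Let $T_2=\{x\in X: a(A_x)\ge2\}$.
\item A finite flat subgroup scheme $K\subset A[p]$ is \emph{Lagrangian} if it has order $p^3$ and is totally isotropic for the Weil pairing $e_p$ of $\lambda$. Let $\mathcal{H}$ parametrize quadruples $(A,\lambda,\alpha,K)$ with $K$ Lagrangian. There are two morphisms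
\[
X\xleftarrow{\ \mathrm{pr}_1\ }\mathcal{H}\xrightarrow{\ \mathrm{pr}_2\ }X ;
\]
the first forgets $K$, and the second sends a quadruple to $A/K$ with its induced principal polarization and level structure. For $S\subset X$ put $\mathcal{H}_S=\mathrm{pr}_1^{-1}(S)$.
\item Let $S\subset T_2$ be a complete irreducible surface containing a point of $p$-rank $1$. A \emph{$p$-Hecke transform} of $S$ is a set $c(\mathrm{pr}_2(J))$, where $J$ is an irreducible component of $\mathcal{H}_S$ that dominates $S$ and has dimension $3$.
\end{itemize}

\begin{theorem}\label{thm:B}
Let $g=3$.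
\begin{enumerate}
\item[(1)] Through every point of $\mathcal{A}\otimes k$ with $p$-rank $1$ and $a$-number $1$ passes a $W$ as in Theorem~\ref{thm:A}. There are infinitely many such $W$.
\item[(2)] The complete irreducible threefolds $W\subset\mathcal{A}\otimes k$ of generic $p$-rank $1$ are exactly the $p$-Hecke transforms of the complete irreducible surfaces $S\subset T_2$ containing a point of $p$-rank $1$.
\end{enumerate}
\end{theorem}

A complete threefold of generic $p$-rank $0$ lies in $V_0$, so by (ii) it is a component of $V_0$. We do not determine whether there are complete threefolds of generic $p$-rank $2$ or $3$, and for an individual $g\ge4$ we do not decide the statement of the conjecture.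

\subsection{The method}
Both projections of $\mathcal{H}$ are proper, so $\mathrm{pr}_2(\mathrm{pr}_1^{-1}(S))$ is complete whenever $S$ is. For a prime $\ell\ne p$ the group $A[\ell]$ has finitely many subgroups, and the analogous correspondence preserves dimensions. For $\ell=p$ subgroup schemes can move: $\alpha_p\times\alpha_p$ contains a copy of $\alpha_p$ for every point of $\mathbb{P}^1$. A proper correspondence that is not finite can raise the dimension of a complete subvariety. The proof of Theorem~\ref{thm:A} has three steps.
\begin{enumerate}
\item \emph{Fibers} (Section~\ref{sec:fibers}). At a point with $f=1$ and $a=2$ the fiber of $\mathrm{pr}_1$ is a curve, and almost all quotients $A/K$ have $a=1$. At a point with $f=1$ and $a=1$ only finitely many quotients have $a=2$. Example~\ref{ex:model} shows the first statement in coordinates.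
\item \emph{Gain} (Section~\ref{sec:gain}). Consequently the correspondence turns a complete $S\subset T_2$ of generic $p$-rank $1$ into a complete variety of dimension $\dim S+1$.
\item \emph{Supply} (Section~\ref{sec:T2}). The components of $T_2$ have dimension at least $3$, and $T_2$ has finite boundary in the minimal compactification; one hyperplane section yields a complete surface $S$.
\end{enumerate}
Section~\ref{sec:B} runs the correspondence backward to prove Theorem~\ref{thm:B}.

A \emph{point} is a $k$-point unless we say otherwise. We use two facts of dimension theory. For a dominant morphism $J\to S$ of varieties, every component of a nonempty fiber has dimension at least $\dim J-\dim S$, with equality over a dense open subset of $S$. And by Krull's theorem, every component of a closed subset cut out locally by $r$ equations in a variety $J$ has dimension at least $\dim J-r$.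

\section{The moduli space and two invariants}\label{sec:setting}

\subsection{Level structure}
The level structure provides a universal abelian scheme. We allow arbitrary isomorphisms $\alpha$ because the isogenies $A\to A/K$ raise the Weil pairing on $A[n]$ to the $p$-th power (see \eqref{eq:plambda} below), so they do not preserve a fixed symplectic normalization. Fix a primitive $n$-th root of unity in $k$. Then $\alpha$ transports the Weil pairing on $A[n]$ to a symplectic form on $(\mathbb{Z}/n)^6$, which is locally constant on $X$. Any two such forms are equivalent under $\Gamma=\mathrm{GL}_6(\mathbb{Z}/n)$, so $X$ is a finite disjoint union of copies of the moduli scheme with symplectic level $n$ structure. It is smooth of pure dimension $6$, it is the special fiber of a smooth moduli scheme over the Witt ring of $k$, and $c$ is finite and surjective. The fibers of $c$ are the orbits of $\Gamma$, acting through $\alpha$.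

\begin{lemma}\label{lem:level}
\begin{enumerate}
\item[(a)] If $Z\subset X$ is a complete subvariety, then $c(Z)$ is a complete subvariety of the same dimension, and $\dim Z\le3$.
\item[(b)] If $Z_0\subset\mathcal{A}\otimes k$ is a subvariety, every irreducible component of $c^{-1}(Z_0)$ maps onto $Z_0$ and has dimension $\dim Z_0$; it is complete if $Z_0$ is.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) holds because $c$ is finite, and by fact (i). For (b), the irreducible set $Z_0$ is the union of the closed images of the finitely many components, so some component $Z$ maps onto it. Since the fibers of $c$ are $\Gamma$-orbits, $c^{-1}(Z_0)=\bigcup_{\gamma\in\Gamma}\gamma Z$, and every component is one of the $\gamma Z$. Finiteness of $c$ gives the rest.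
\end{proof}

\subsection{The $p$-rank and the $a$-number}\label{sub:invariants}
Both invariants are read off one linear map. For a scheme $S$ of characteristic $p$, a superscript $(p)$ denotes pullback along the absolute Frobenius of $S$. A flat commutative group scheme $G/S$ has a relative Frobenius $G\to G^{(p)}$ and a Verschiebung $G^{(p)}\to G$, functorial in $G$ and compatible with base change, and their composites are multiplication by $p$. For smooth $G$ let $\omega_G$ be the bundle of invariant differentials, dual to $\operatorname{Lie}G$. Verschiebung induces a linear map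
\[
V\colon\omega_G\longrightarrow\omega_G^{(p)} .
\]
For an abelian threefold $A/k$, the $p$-rank is the stable rank of $V$, that is, the rank of the composite $\omega_A\to\omega_A^{(p)}\to\omega_A^{(p^2)}\to\omega_A^{(p^3)}$. Further, $\operatorname{Hom}(\alpha_p,A)$ is the kernel of the $p$-th power map on $\operatorname{Lie}A$, and this map is dual to $V$; so $a(A)=3-\operatorname{rk}V$. The rank of a map of bundles is lower semicontinuous, so $f$ is lower and $a$ is upper semicontinuous on $X$, and $T_2=\{\operatorname{rk}V\le1\}$ is closed. The $p$-rank is an isogeny invariant, since $A[p^\infty](k)\cong(\mathbb{Q}_p/\mathbb{Z}_p)^{f}$; the $a$-number is not, and our method depends on this. The \emph{generic $p$-rank} of a subvariety is the value of $f$ on a dense open subset, which is its maximal value.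

Since $f\le\operatorname{rk}V$, with $f=3$ if $\operatorname{rk}V=3$, we have:
\begin{equation}\label{eq:fa}
\text{if $f=1$ then $a\in\{1,2\}$;\quad on $T_2$ one has $f\le1$, and $f=1$ forces $a=2$.}
\end{equation}
Both invariants are additive in products. An ordinary elliptic curve $E$ has $(f,a)=(1,0)$ and a supersingular one $E'$ has $(f,a)=(0,1)$. So $E\times E'\times E'$ with the product polarization and any level structure is a point
\begin{equation}\label{eq:x0}
x_0\in T_2\quad\text{with } f=1,\ a=2 .
\end{equation}

\subsection{De Rham cohomology}\label{sub:dR}
Let $B/S$ be an abelian scheme of relative dimension $h$ over a reduced $k$-scheme of finite type. We recall the standard structure of $H=H^1_{\mathrm{dR}}(B/S)$. It is a vector bundle of rank $2h$, compatible with base change, and it contains $\omega_B$ as a subbundle of rank $h$. Frobenius and Verschiebung induce linear maps $F\colon H^{(p)}\to H$ and $V\colon H\to H^{(p)}$ with $FV=0$ and $VF=0$, and $V$ restricts to the map above on $\omega_B$. Both maps have rank $h$ at every point, and $F$ kills $\omega_B^{(p)}$ because Frobenius has zero differential. A map of constant rank between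 bundles on a reduced scheme has subbundles as kernel and image, and an inclusion of subbundles of equal rank is an equality. Hence
\begin{equation}\label{eq:dR}
\ker F=\operatorname{im}V=\omega_B^{(p)},\qquad \ker V=\operatorname{im}F,
\end{equation}
all subbundles of rank $h$. A principal polarization induces a perfect skew-symmetric pairing on $H$ for which $\omega_B$ is isotropic and $F,V$ are adjoint: $\langle Fx,y\rangle=\langle x,Vy\rangle^{(p)}$ for $x\in H^{(p)}$ and $y\in H$, where the right side is the pulled-back pairing on $H^{(p)}$.

\section{The Lagrangian $p$-Hecke correspondence}\label{sec:hecke}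

The group scheme $A[p]$ is finite and flat over $X$, so its Hilbert scheme of subschemes of length $p^3$ is projective over $X$. Being a subgroup and being isotropic are closed conditions. Hence $\mathcal{H}$ is closed in this Hilbert scheme, and $\mathrm{pr}_1$ is projective. We must construct $\mathrm{pr}_2$ and show that it is proper. Properness is not visible from the definition of $\mathrm{pr}_2$; it will follow from a symmetry of $\mathcal{H}$ that exchanges an isogeny with its complement.

We write $A^t$ for the dual abelian scheme and $N^D$ for the Cartier dual of a finite flat group scheme $N$. For an isogeny $\phi$ one has $\ker(\phi^t)=(\ker\phi)^D$; in particular $A^t[p]=A[p]^D$, and $e_p(x,y)$ is the value of $\lambda(y)\in A[p]^D$ on $x$.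

\begin{lemma}\label{lem:quotient}
Let $(A,\lambda)$ be a principally polarized abelian scheme of relative dimension $3$ over a $k$-scheme, and let $K\subset A[p]$ be finite flat of order $p^3$. Let $\pi\colon A\to A'=A/K$ be the quotient, let $\pi'\colon A'\to A$ be defined by $\pi'\pi=p$, and put $K^*=\ker\pi'$.
\begin{enumerate}
\item[(a)] $K$ is isotropic if and only if $\pi'^t\lambda$ kills $K$, that is, if and only if $\pi'^t\lambda=\lambda'\pi$ for a (unique) homomorphism $\lambda'\colon A'\to A'^t$.
\item[(b)] In this case $\lambda'$ is a principal polarization, and
\begin{equation}\label{eq:plambda}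
\pi^t\lambda'\pi=p\lambda .
\end{equation}
\item[(c)] In this case $K^*\subset A'[p]$ is Lagrangian for $\lambda'$. Under the identification $A'/K^*=A$ given by $\pi'$, the polarization induced by $\lambda'$ is $\lambda$, and $(K^*)^*=K$.
\end{enumerate}
\end{lemma}

\begin{proof}
From $\pi\pi'\pi=p\pi$ we get $\pi\pi'=p$, as $\pi$ is an epimorphism. Also $\pi^{-1}(K^*)=\ker(\pi'\pi)=A[p]$, so $K^*=\pi(A[p])=A[p]/K$; it has order $p^3$ and lies in $A'[p]$.

(a) The kernel of $\pi'^t\colon A^t\to A'^t$ is $(A[p]/K)^D$, the annihilator of $K$ in $A[p]^D$. Isotropy of $K$ means that $\lambda(K)$ lies in this annihilator.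

(b) We have $\pi^t\lambda'\pi=\pi^t\pi'^t\lambda=(\pi'\pi)^t\lambda=p\lambda$. Comparing degrees, $p^3\cdot\deg\lambda'\cdot p^3=p^6$, so $\lambda'$ is an isomorphism. To show that it is a polarization we work on a geometric fiber and descend an ample line bundle. Write $\lambda=\varphi_{L_0}$ with $L_0$ ample, and put $L=L_0^{p}$, so that $\ker\varphi_L=A[p]$. The theta group of $L$ is a central extension of $\ker\varphi_L$ by $\mathbb{G}_m$; for a subgroup $K\subset\ker\varphi_L$, a splitting of the extension over $K$ is a descent datum for $L$ along $A\to A/K$; and the commutator pairing of the extension is $e_p(\,\cdot\,,\,\cdot\,)$ for $\lambda=\varphi_{L_0}$ \cite[\S23]{Mumford}. As $K$ is isotropic, its preimage in the theta group is a commutative extension of $K$ by $\mathbb{G}_m$. It splits, because $\operatorname{Ext}^1(K,\mathbb{G}_m)=0$ over an algebraically closed field. So $L=\pi^*L'$, and $L'$ is ample since $\pi$ is finite and surjective. Now $\pi^t\varphi_{L'}\pi=\varphi_L=p\lambda=\pi^t\lambda'\pi$. Composing with $\pi'^t$ on the left and $\pi'$ on the right gives $p^2\varphi_{L'}=p^2\lambda'$, hence $\varphi_{L'}=\lambda'$.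

(c) By \eqref{eq:plambda}, $\pi^t\lambda'\pi$ kills $A[p]$, so $\pi^t\lambda'$ kills $\pi(A[p])=K^*$. Apply (a) to $(A',\lambda')$ and $K^*$: the quotient map is $\pi'$ and its complement is $\pi$. We find that $K^*$ is isotropic, that $(K^*)^*=\ker\pi=K$, and that the induced polarization $\lambda''$ on $A$ satisfies $\lambda''\pi'=\pi^t\lambda'$. Then $p\lambda''=\lambda''\pi'\pi=\pi^t\lambda'\pi=p\lambda$, so $\lambda''=\lambda$.
\end{proof}

Since $\deg\pi$ is prime to $n$, the composite $\pi\alpha$ is a level structure on $A'$. We define
\[
\mathrm{pr}_2(A,\lambda,\alpha,K)=(A',\lambda',\pi\alpha),\qquad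
w(A,\lambda,\alpha,K)=(A',\lambda',\pi\alpha,K^*),
\]
and we let $[p]$ be the automorphism $\alpha\mapsto p\alpha$ of $X$, so that $c\,[p]=c$. For $x\in X$ the points of the fiber $\mathcal{H}_x=\mathrm{pr}_1^{-1}(x)$ are the Lagrangian subgroups of $A_x[p]$.

\begin{proposition}\label{prop:w}
The morphism $w$ is an automorphism of $\mathcal{H}$, and
\[
\mathrm{pr}_1w=\mathrm{pr}_2,\qquad \mathrm{pr}_2w=[p]\,\mathrm{pr}_1 .
\]
Hence $\mathrm{pr}_2$ is proper. For $x'\in X$, $w$ maps $\mathrm{pr}_2^{-1}(x')$ isomorphically onto $\mathcal{H}_{x'}$, and if $z\in\mathrm{pr}_2^{-1}(x')$ corresponds to $K^*\in\mathcal{H}_{x'}$, then $A_{\mathrm{pr}_1(z)}\cong A_{x'}/K^*$. The points $\mathrm{pr}_1(z)$ and $\mathrm{pr}_2(z)$ have the same $p$-rank.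
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:quotient}(c) and $\pi'\pi\alpha=p\alpha$ we have $w^2(A,\lambda,\alpha,K)=(A,\lambda,p\alpha,K)$. So $w^2$ is an automorphism, and then $w$ has a left and a right inverse. The first identity is the definition of $w$, and the second follows from it: $\mathrm{pr}_2w=\mathrm{pr}_1w^2=[p]\,\mathrm{pr}_1$. The remaining claims follow from $\mathrm{pr}_2=\mathrm{pr}_1w$, from $A'/K^*=A$, and from isogeny invariance of $f$.
\end{proof}

\section{The fibers at points of $p$-rank one}\label{sec:fibers}

Let $(A,\lambda)$ over $k$ have $p$-rank $1$. We want to list its Lagrangian subgroups $K$ and the numbers $a(A/K)$. We first split off the rigid parts of $A[p]$, and then translate what remains into semilinear algebra in rank $4$.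

\subsection{Reduction to the local-local part}\label{sub:reduction}
A finite commutative group scheme of $p$-power order over $k$ is canonically a product of a multiplicative, a local-local and an \'etale part, and homomorphisms respect this decomposition; Cartier duality exchanges the first and third parts and preserves the second. The same holds for $p$-divisible groups. Let $Y$ be the local-local part of $A[p^\infty]$. The \'etale part has height $f=1$, and so does the multiplicative part, by the duality $\lambda$. Therefore
\[
A[p]=\mu\times Y[p]\times\varepsilon,\qquad \mu\cong\mu_p,\quad\varepsilon\cong\mathbb{Z}/p,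
\]
$Y$ has height $4$ and dimension $3-1=2$, and $\lambda$ induces an isomorphism $Y\cong Y^t$. The perfect pairing $e_p$ pairs $\mu$ perfectly with $\varepsilon$ and $Y[p]$ perfectly with itself, and all other pairings between the three factors are trivial.

A Lagrangian $K$ is the product of its three parts. Its parts in $\mu$ and $\varepsilon$ are trivial or everything, and by isotropy they are not both nontrivial. Its part $K'\subset Y[p]$ lies in its own annihilator, whose order is $p^4/|K'|$, so $|K'|\le p^2$. Since $|K|=p^3$,
\begin{equation}\label{eq:split}
K=K_1\times K',\qquad K_1\in\{\mu,\varepsilon\},\quad K'\subset Y[p]\text{ isotropic of order }p^2,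
\end{equation}
and conversely every such product is Lagrangian. As $\alpha_p$ is local-local, $a(A)=a(Y):=\dim\operatorname{Hom}(\alpha_p,Y)$. The local-local part of $(A/K)[p^\infty]$ is $Y/K'$, so $a(A/K)=a(Y/K')$.

\subsection{Dieudonn\'e modules}\label{sub:dieudonne}
Let $\mathbb{W}=W(k)$ be the ring of Witt vectors and $\sigma$ its Frobenius. Contravariant Dieudonn\'e theory is an exact anti-equivalence $N\mapsto\mathbb{D}(N)$ from finite commutative group schemes of $p$-power order over $k$ to $\mathbb{W}$-modules of finite length with a $\sigma$-linear map $F$ and a $\sigma^{-1}$-linear map $V$ such that $FV=VF=p$. The length of $\mathbb{D}(N)$ is $\log_p|N|$; $N$ is local-local if and only if $F$ and $V$ are nilpotent; $\mathbb{D}(\alpha_p)=k$ with $F=V=0$; and $\mathbb{D}(N^D)$ is the dual module, with $(F\psi)(x)=\psi(Vx)^\sigma$. In the limit, $M=\mathbb{D}(Y)$ is free of rank $4$ over $\mathbb{W}$, with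
\[
\overline{M}:=M/pM=\mathbb{D}(Y[p]),\qquad \dim M/FM=\dim Y=2,\qquad\dim M/VM=\dim Y^t=2,
\]
and $F,V$ are nilpotent on $\overline{M}$. The polarization gives an isomorphism $\mathbb{D}(\lambda)\colon M^\vee=\mathbb{D}(Y^t)\to M$. Its inverse is a perfect $\mathbb{W}$-bilinear form $\langle\,,\rangle$ on $M$. This form is skew-symmetric, hence alternating because $\mathbb{W}$ has characteristic $0$; this matters for $p=2$. Compatibility with $F$ reads $\langle Fx,y\rangle=\langle x,Vy\rangle^\sigma$. Taking $y=Fy'$ or $x=Vx'$ gives
\begin{equation}\label{eq:FF}
\langle FM,FM\rangle\subset p\mathbb{W},\qquad\langle VM,VM\rangle\subset p\mathbb{W}.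
\end{equation}

A subgroup $K'\subset Y[p]$ of order $p^2$ gives an exact sequence $0\to\mathbb{D}(Y/K')\to M\to\mathbb{D}(K')\to0$. So such subgroups correspond to $F,V$-stable planes $L\subset\overline{M}$, with $\mathbb{D}(K')=\overline{M}/L$, and $\mathbb{D}(Y/K')$ is the preimage $M_L\subset M$ of $L$.

\begin{lemma}\label{lem:isotropy}
The subgroup $K'$ is isotropic for $e_p$ if and only if $L$ is isotropic in $\overline{M}$.
\end{lemma}

\begin{proof}
Isotropy of $K'$ means that the composite $K'\to Y[p]\xrightarrow{\lambda}Y[p]^D\to K'^D$ is zero. Applying $\mathbb{D}$, this says that $(\overline{M}/L)^\vee\to\overline{M}^\vee\to\overline{M}\to\overline{M}/L$ is zero. The first map is the inclusion of the linear forms that vanish on $L$, and the second sends the form $\langle x,\cdot\,\rangle$ to $x$. So the condition is $L^\perp\subset L$. Both spaces have dimension $2$, so it is equivalent to $L=L^\perp$.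
\end{proof}

For an $F,V$-stable lattice $N\subset M\otimes\mathbb{Q}$ put $a(N)=\dim N/(FN+VN)$. Since $\operatorname{Hom}(\alpha_p,Y)$ consists of the linear maps $M\to k$ that kill $FM+VM$, we have $a(Y)=a(M)$ and $a(Y/K')=a(M_L)$. The length of $N/FN$ does not depend on $N$: for $N\subset N'$, compute the length of $N'/FN$ through $N$ and through $FN'$, and note that $N'/N$ and $FN'/FN$ have equal length. The same holds for $V$, so $FN$ and $VN$ both have colength $2$ in $N$. We shall use repeatedly that
\begin{equation}\label{eq:nak}
\text{a subquotient $Q$ of $N/pN$ with $Q=FQ+VQ$ is zero,}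
\end{equation}
because $FV=0$ on $Q$ gives $Q=F^mQ+V^mQ$ for all $m$. Hence $a(N)\in\{1,2\}$, and $a(N)=2$ if and only if $FN=VN$. This suggests the operator
\[
\tau=F^{-1}V,
\]
a $\sigma^{-2}$-linear bijection of $M\otimes\mathbb{Q}$. It commutes with $F$, since $\tau F=F^{-1}FV=V=F\tau$, and
\begin{equation}\label{eq:tau}
a(N)=2\iff\tau N=N .
\end{equation}
Every finiteness statement below comes from the following form of Lang's theorem. Let $\tau$ be a $\sigma^{-2}$-linear bijection of a finite-dimensional $k$-space $U$. Then the fixed vectors form an $\mathbb{F}_{p^2}$-space $U_0$ with $U_0\otimes k=U$. Applied to a $\tau$-stable line, this shows that the line is spanned by a fixed vector. So if $\dim U=2$, exactly $p^2+1$ lines are $\tau$-stable.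

\subsection{A model computation}

\begin{example}\label{ex:model}
Take $x_0$ as in \eqref{eq:x0}, so $Y=E'[p^\infty]^2$ and $M=M_1\oplus M_1$ is an orthogonal sum, with $M_1=\mathbb{D}(E'[p^\infty])$ of rank $2$. Here $FM_1$ and $VM_1$ have colength $1$ and $a(E')=1$, so $FM_1=VM_1$, and $\tau$ acts bijectively on $\overline{M}_1=M_1/pM_1$. The fixed vectors span $\overline{M}_1$, so we can choose a fixed $u\notin F\overline{M}_1$; put $v=Fu$. Applying $F$ to $\tau u=u$ gives $Vu=v$, and $\tau v=F\tau u=v$. The kernel of $F$ on $\overline{M}_1$ is $VM_1/pM_1$ and that of $V$ is $FM_1/pM_1$; these are the same line, and it does not contain $u$. So $v\neq0$ spans this line, $Fv=Vv=0$, and $\gamma=\langle u,v\rangle\ne0$ because the form is perfect. Thus $\overline{M}$ has a $\tau$-fixed basis $u_1,v_1,u_2,v_2$ with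
\[
Fu_i=Vu_i=v_i,\qquad Fv_i=Vv_i=0,\qquad\langle u_i,v_i\rangle=\gamma,
\]
and the two summands are orthogonal. Let $b^{p+1}=-1$. There are $p+1$ such $b$, and they lie in $\mathbb{F}_{p^2}$ because $b^{p^2-1}=(-1)^{p-1}=1$ in $k$. For $t\in k$ put
\[
L_{b,t}=k\,(v_1+b^pv_2)+k\,(u_1+bu_2+tv_2),\qquad L_{b,\infty}=\Phi=kv_1+kv_2 .
\]
Both $F$ and $V$ send the second generator of $L_{b,t}$ to the first, since $b^{1/p}=b^p$, and kill the first. The pairing of the generators is $\gamma(1+b^{p+1})=0$. So each $b$ gives a projective line of stable isotropic planes, and the $p+1$ lines pass through $\Phi$. (Lemma~\ref{lem:a2} shows that there are no other such planes.) The operator $\tau$ fixes the first generator and changes the second by $(t^{1/p^2}-t)v_2$. As $v_2\notin L_{b,t}$, \eqref{eq:tau} gives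
\[
a(M_{L_{b,t}})=2\iff t\in\mathbb{F}_{p^2}\cup\{\infty\}.
\]
Fix $b$ and $K_1\in\{\mu,\varepsilon\}$, and let $K_t=K_1\times K'_t$ correspond to $L_{b,t}$. The $K_t$ form a morphism $\mathbb{P}^1\to\mathcal{H}_{x_0}$ (proof of Proposition~\ref{prop:fibers}). Its composite with $\mathrm{pr}_2$ is not constant, because the $a$-number of $A_{x_0}/K_t$ is $2$ at $p^2+1$ points and $1$ elsewhere. The correspondence has turned the point $x_0$ into a complete curve on which the $p$-rank is $1$. Theorem~\ref{thm:A} performs this construction along a complete surface.
\end{example}

\subsection{The case $a=2$}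
In the example the vectors $u_1+bu_2$ are the $\tau$-fixed vectors $x$ modulo $\Phi$, up to scalars, with $\langle x,Fx\rangle=0$. This description makes sense in general.

\begin{lemma}\label{lem:a2}
Suppose $a(M)=2$, and put $\Phi=FM/pM$. There are finitely many, and at least one, pairs $\ell\subset P$ of subspaces of $\overline{M}$ with $\dim\ell=1$, $\dim P=3$ and $FP,VP\subset\ell$, such that the $F,V$-stable isotropic planes $L\subset\overline{M}$ are exactly the planes with $\ell\subset L\subset P$ for one of the pairs. For each pair, exactly $p^2+1$ of these planes have $a(M_L)=2$. The plane $\Phi$ is stable and isotropic, and $a(M_\Phi)=2$.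
\end{lemma}

\begin{proof}
We have $FM=VM$, so $\tau M=M$, $\tau FM=FM$ and $F^2M=FVM=pM$. On $\overline{M}$ the map $F$ has image $FM/pM$ and kernel $VM/pM$, and $V$ has image $VM/pM$ and kernel $FM/pM$; all four equal $\Phi$, a plane that is isotropic by \eqref{eq:FF}. The operator $\tau$ acts bijectively on $\overline{M}$ and on the plane $U=\overline{M}/\Phi=M/FM$; let $U_0\subset U$ be the fixed vectors. We use the same letter for an element of $U$ and a lift of it.

\emph{A skew-hermitian form.} Put $h(x,y)=\langle x,Fy\rangle\bmod p$. It is well defined on $U\times U$: if $y\in FM$ then $Fy\in pM$, and if $x\in FM$ we use \eqref{eq:FF}. It is linear in $x$ and $\sigma$-linear in $y$. If $x\in U_0$ then $\tau x-x\in FM$, so $Vx-Fx\in F^2M=pM$. Hence for $x,y\in U_0$,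
\[
h(x,y)=-\langle Fy,x\rangle=-\langle y,Vx\rangle^\sigma=-h(y,x)^p \quad\text{in }k.
\]
Applying this twice gives $h(x,y)^{p^2}=h(x,y)$, so $h$ takes values in $\mathbb{F}_{p^2}$ on $U_0$.

\emph{There is $x\in U_0\setminus0$ with $h(x,x)=0$.} Otherwise take $x_1\in U_0\setminus 0$, and let $x_2$ span the kernel of the nonzero $\mathbb{F}_{p^2}$-linear form $h(\,\cdot\,,x_1)$ on $U_0$. Then $h(x_1,x_2)=-h(x_2,x_1)^p=0$, and $x_1,x_2$ are independent. The elements $\gamma_i=h(x_i,x_i)\ne0$ satisfy $\gamma_i^p=-\gamma_i$, so $-\gamma_1/\gamma_2\in\mathbb{F}_p^*$. The norm $\mathbb{F}_{p^2}^*\to\mathbb{F}_p^*$ is surjective, so $b^{p+1}=-\gamma_1/\gamma_2$ for some $b\in\mathbb{F}_{p^2}$. Then $h(x_1+bx_2,x_1+bx_2)=\gamma_1+b^{p+1}\gamma_2=0$, a contradiction.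

\emph{Each such $x$ gives a pair.} Put $P_x=\Phi+kx$ and $\ell_x=k\,Fx\subset\Phi$. Both depend only on the line $kx\subset U$, and $\ell_x\ne0$ since $\ker F=\Phi$. We have $FP_x=VP_x=\ell_x$, because $Vx=Fx$ in $\overline{M}$. From $\langle\Phi,Fx\rangle=0$ and $\langle x,Fx\rangle=0$ we get $P_x\subset\ell_x^\perp$. So a plane $L=\ell_x+ky$ with $y\in P_x$ is isotropic, as the form is alternating, and it is stable, as $FL,VL\subset\ell_x$. The plane $\Phi$ is one of these. There are at most $p^2+1$ lines $kx$, so finitely many pairs.

\emph{Every stable isotropic plane arises.} Let $L\ne\Phi$. Then $0\ne FL\subset L\cap\Phi\subsetneq L$, and the same holds for $V$, whose kernel and image are also $\Phi$. So $L\cap\Phi=FL=VL$ is a line. Take $x\in L\setminus\Phi$. Then $Fx$ and $Vx$ span this line, so $Vx-\beta Fx\in pM=F^2M$ for a unit $\beta\in\mathbb{W}$, and applying $F^{-1}$ shows that the line $kx\subset U$ is $\tau$-stable. After scaling, $x\in U_0$. Since $Fx\in L$, isotropy gives $h(x,x)=0$, and $L=\ell_x+kx\subset P_x$.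

\emph{The $a$-number.} By \eqref{eq:tau}, $a(M_L)=2$ if and only if $\tau L=L$. Now $\tau\Phi=\Phi$ and $\tau x\in x+\Phi$ give $\tau P_x=P_x$, and $\tau Fx=F\tau x\in Fx+pM$ gives $\tau\ell_x=\ell_x$. So $\tau$ acts bijectively on the plane $P_x/\ell_x$ and stabilizes exactly $p^2+1$ lines in it.
\end{proof}

\subsection{The case $a=1$}
In Example~\ref{ex:model} it was enough to know that $\mathrm{pr}_2$ is not constant on the fiber. Over a base $S$ of positive dimension this does not suffice, since the curves coming from different points of $S$ might coincide. We need to know that a general image point, which has $a=1$, comes from only finitely many points with $a=2$. By Proposition~\ref{prop:w} this is a question about the Lagrangian subgroups at a point with $a=1$.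

\begin{lemma}\label{lem:a1}
Suppose $a(M)=1$, and put $N=FM+VM$. Then $pM\subset FN=VN$, and $N/FN$ is a $2$-dimensional $k$-space. The $F,V$-stable planes $L\subset\overline{M}$ are those for which $M_L$ is the preimage of a line in $N/FN$. All of them are isotropic, and exactly $p^2+1$ of them have $a(M_L)=2$.
\end{lemma}

\begin{proof}
Colengths are taken in $M$. The lattice $N$ has colength $1$, so $FM\cap VM$ has colength $2+2-1=3$, and $FN$ and $VN$ have colength $1+2=3$. The nilpotent operator $F$ on the plane $M/VM$ has square zero, because its successive images decrease strictly. So $F^2M\subset VM$, and $FN=F^2M+pM\subset FM\cap VM$. In the same way $V$ has square zero on $M/FM$, and $VN=pM+V^2M\subset FM\cap VM$. Comparing colengths,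
\[
FN=FM\cap VM=VN\supset pM .
\]
Hence $\tau N=N$ and $\tau FN=FN$, and $\tau$ acts bijectively on $N/FN$, which has length $2$ and is killed by $p=FV$.

Let $L$ be a stable plane and $Q=M/M_L$. If $M_L\not\subset N$ then $M_L+N=M$, so $Q=FQ+VQ$, contradicting \eqref{eq:nak}. So $M_L\subset N$ with quotient of length $1$. The nilpotent operator $F$ vanishes on this quotient, so $FN\subset M_L$, and $M_L/FN$ is a line in $N/FN$. Conversely the preimage $M'$ of any line has colength $2$, contains $pM$, and is stable, since $FM',VM'\subset FN\subset M'$. By \eqref{eq:tau}, $a(M')=2$ if and only if the line is $\tau$-stable, which happens for $p^2+1$ lines.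

For isotropy, let $z\in FN=FM\cap VM$. By \eqref{eq:FF}, $\langle z,FM\rangle\subset p\mathbb{W}$ and $\langle z,VM\rangle\subset p\mathbb{W}$, so $\langle FN,N\rangle\subset p\mathbb{W}$. Write $M'=FN+\mathbb{W}y$ with $y\in N$. As $\langle y,y\rangle=0$, we get $\langle M',M'\rangle\subset p\mathbb{W}$.
\end{proof}

\subsection{Back to the correspondence}

\begin{proposition}\label{prop:fibers}
Let $x\in X$ have $p$-rank $1$.
\begin{enumerate}
\item[(a)] If $a(A_x)=2$, then $\dim\mathcal{H}_x=1$, and $a(A_x/K)=1$ for all but finitely many $K\in\mathcal{H}_x$.
\item[(b)] If $a(A_x)=1$, then $a(A_x/K)=2$ for exactly $2(p^2+1)$ points $K\in\mathcal{H}_x$.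
\item[(c)] In both cases some $K\in\mathcal{H}_x$ has $a(A_x/K)=2$.
\end{enumerate}
\end{proposition}

\begin{proof}
By \eqref{eq:split} and Lemma~\ref{lem:isotropy}, the points of $\mathcal{H}_x$ are the pairs $(K_1,L)$ with $K_1\in\{\mu,\varepsilon\}$ and $L$ a stable isotropic plane, and $a(A_x/K)=a(M_L)$. So Lemmas~\ref{lem:a2} and~\ref{lem:a1} give everything except the dimension in (a), for which the set-theoretic lines of Lemma~\ref{lem:a2} must be shown to be curves in $\mathcal{H}_x$. Fix $K_1$ and a pair $\ell\subset P$. Both spaces are stable; let $N_1\subset N_2\subset Y[p]$ be the subgroups with modules $\overline{M}/P$ and $\overline{M}/\ell$. The planes between $\ell$ and $P$ correspond to the subgroups $K'$ of order $p^2$ between $N_1$ and $N_2$. The quotient $N_2/N_1$ has module $P/\ell$, which is killed by $F$ and $V$, so $N_2/N_1\cong\alpha_p^2$. The equation $s\xi_1+t\xi_2=0$ defines a finite flat subgroup of order $p$ in $\alpha_p^2\times\mathbb{P}^1$, and its fibers over $(s:t)\in\mathbb{P}^1(k)$ are the subgroups of order $p$ of $\alpha_p^2$, each occurring once, since both sets correspond to the lines in $P/\ell$. Take the preimage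 in $N_2\times\mathbb{P}^1$ and the product with $K_1$. This is a morphism from $\mathbb{P}^1$ to the Hilbert scheme of $A_x[p]$, injective on points, and it factors through the closed subscheme $\mathcal{H}_x$ because its points lie there and $\mathbb{P}^1$ is reduced. So $\mathcal{H}_x$ is a nonempty finite union of curves.
\end{proof}

\section{Gaining a dimension}\label{sec:gain}

\begin{proposition}\label{prop:gain}
Let $S\subset T_2$ be a complete subvariety of $X$ containing a point of $p$-rank $1$.
\begin{enumerate}
\item[(a)] Every irreducible closed subset of $\mathcal{H}_S$ dominating $S$ has dimension at most $\dim S+1$, and some irreducible component $J$ of $\mathcal{H}_S$ dominates $S$ and has $\dim J=\dim S+1$.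
\item[(b)] For every such $J$, the image $\mathrm{pr}_2(J)$ is a complete subvariety of dimension $\dim S+1$ and generic $p$-rank $1$.
\item[(c)] $\dim S\le2$.
\end{enumerate}
\end{proposition}

\begin{proof}
By \eqref{eq:fa} and semicontinuity, the set $S^\circ$ of points of $p$-rank $1$ is open and dense in $S$, and $a=2$ on it. By Proposition~\ref{prop:fibers}(a), $\dim\mathcal{H}_x=1$ for all $x\in S^\circ$.

(a) If an irreducible closed $J\subset\mathcal{H}_S$ dominates $S$, its fiber $J_x$ over a general $x\in S^\circ$ is nonempty, so $\dim J-\dim S\le\dim J_x\le1$. Suppose that every component dominating $S$ had dimension $\dim S$. Take $x\in S^\circ$ outside the closed images of the other components and such that the dominating components have finite fibers over $x$. Then $\mathcal{H}_x$ is finite, a contradiction.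

(b) The set $J$ is closed in $\mathcal{H}_S$, which is proper over the complete variety $S$. So $J$ is complete, $\mathrm{pr}_1(J)=S$, and $\mathrm{pr}_2(J)$ is a complete subvariety. Let
\[
J^1=\{z\in J:\ \mathrm{pr}_1(z)\in S^\circ,\ \mathrm{pr}_2(z)\notin T_2\},
\]
an open subset of $J$. For $z\in J^1$ the point $\mathrm{pr}_2(z)$ has $p$-rank $1$, and so $a=1$ by \eqref{eq:fa}. The set $J^1$ is not empty: for $x\in S^\circ$ the fiber $J_x$ has dimension at least $1$, so it is infinite and contains some $K$ with $a(A_x/K)=1$ by Proposition~\ref{prop:fibers}(a). Now fix $x'\in\mathrm{pr}_2(J^1)$. By Proposition~\ref{prop:w}, $w$ maps the fiber of $\mathrm{pr}_2|_{J^1}$ over $x'$ injectively to points $K^*\in\mathcal{H}_{x'}$ with $A_{x'}/K^*\cong A_{\mathrm{pr}_1(z)}$, which has $a=2$. There are finitely many such $K^*$ by Proposition~\ref{prop:fibers}(b). So $\mathrm{pr}_2|_{J^1}$ has finite fibers and $\dim\mathrm{pr}_2(J)=\dim J$. The dense subset $\mathrm{pr}_2(J^1)$ consists of points of $p$-rank $1$.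

(c) Lemma~\ref{lem:level}(a) gives $\dim S+1\le3$.
\end{proof}

\begin{remark}\label{rem:hyp}
Each hypothesis is needed. Without a point of $p$-rank $1$, all images stay in the locus of $p$-rank $0$. The hypothesis $S\subset T_2$ makes $\mathrm{pr}_2|_{J^1}$ quasi-finite; large fibers of $\mathrm{pr}_1$ alone do not suffice. Indeed, by Lemmas~\ref{lem:a2} and~\ref{lem:a1} the fiber $\mathcal{H}_x$ is infinite at every point of $p$-rank $1$. So if $S$ is a component of $c^{-1}(W)$ with $W$ as in Theorem~\ref{thm:A}, then $\mathcal{H}_S$ has a component of dimension at least $4$, while its image under $\mathrm{pr}_2$ has dimension at most $3$ by Lemma~\ref{lem:level}(a).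
\end{remark}

\section{Complete surfaces in $T_2$}\label{sec:T2}

It remains to find a complete surface in $T_2$ through $x_0$. We show that $T_2$ is large and that its boundary is small.

\subsection{The dimension of $T_2$}
The condition $\operatorname{rk}V\le1$ on a general $3\times3$ matrix has codimension $4$, which would give only dimension $2$. The polarization replaces $V$ locally by a symmetric matrix, and the codimension drops to $3$.

\begin{lemma}\label{lem:dimT2}
Every irreducible component of $T_2$ has dimension at least $3$.
\end{lemma}

\begin{proof}
Let $H=H^1_{\mathrm{dR}}$ of the universal abelian scheme, of rank $6$, with the pairing of Section~\ref{sub:dR}. The pairing is alternating also for $p=2$: it is the reduction of a skew-symmetric pairing on the moduli scheme over $\mathbb{W}$, which is flat, so there $2\langle y,y\rangle=0$ implies $\langle y,y\rangle=0$; and local sections of $H$ lift. The subbundles $\mathbb{E}=\omega_A$ and $\mathbb{F}=\ker V=\operatorname{im}F$ have rank $3$ and are isotropic, the second because $\langle Fy,Fy'\rangle=\langle y,VFy'\rangle^{(p)}=0$. At each point, $a=3-\operatorname{rk}(V|\omega_A)=\dim(\mathbb{E}\cap\mathbb{F})$.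

Let $T$ be a component of $T_2$ and $x\in T$. The Lagrangian Grassmannian of the fiber $H_x$ is irreducible, being homogeneous under $\mathrm{Sp}_6$, and transversality to a given Lagrangian subspace is a nonempty open condition. So some Lagrangian $\Lambda_x$ is transverse to both $\mathbb{E}_x$ and $\mathbb{F}_x$. On an irreducible neighborhood $\Omega$ of $x$ choose a symplectic basis of $H$, and extend $\Lambda_x$ to a constant Lagrangian subbundle $\Lambda$. After shrinking $\Omega$, $\Lambda$ is everywhere complementary to $\mathbb{E}$ and to $\mathbb{F}$, and $\mathbb{E}$ is trivial. Then $\mathbb{F}$ is the graph of a map $\phi\colon\mathbb{E}\to\Lambda\cong\mathbb{E}^\vee$, and isotropy of $\mathbb{F}$ gives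
\[
0=\langle e+\phi e,\ e'+\phi e'\rangle=\langle e,\phi e'\rangle-\langle e',\phi e\rangle .
\]
So $\phi$ is a morphism from $\Omega$ to the space $\mathbb{A}^6$ of symmetric $3\times3$ matrices, with $\ker\phi=\mathbb{E}\cap\mathbb{F}$ at each point. Thus $T_2\cap\Omega=\phi^{-1}(R)$, where $R$ is the closed set of symmetric matrices of rank at most $1$.

A matrix of rank $1$ is $uv^T$ with $u,v\ne0$. If it is symmetric, comparing column spaces gives $u\in kv$, and after scaling $v$ by a square root it is $vv^T$. So $R$ is the image of $\mathbb{A}^3$ under $v\mapsto vv^T$, whose fibers are $\{\pm v\}$, and $R$ is irreducible of dimension $3$. Finally $\phi^{-1}(R)\cong\{(y,r)\in\Omega\times R:\phi(y)=r\}$ is cut out by $6$ equations in a variety of dimension $9$. Its component $T\cap\Omega$ has dimension at least $3$.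
\end{proof}

\subsection{The boundary of $T_2$}
A \emph{semiabelian scheme} is a smooth separated commutative group scheme whose geometric fibers are extensions of an abelian variety by a torus. We use the following from \cite[Ch.~IV, \S6 and Ch.~V, \S2]{FC}, after base change from $\mathbb{Z}[\zeta_n,1/n]$ to $k$ for each copy of the symplectic moduli scheme in $X$; all the listed properties are stable under base change.
\begin{itemize}
\item[(FC1)] There is a proper algebraic space $\overline{X}$ containing $X$ as a dense open subspace, and a semiabelian scheme $G/\overline{X}$ that extends the universal abelian scheme and is non-abelian exactly over $\partial=\overline{X}\setminus X$.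
\item[(FC2)] There is a projective scheme $X^*$ containing $X$ as an open subscheme, and a proper surjective morphism $\rho\colon\overline{X}\to X^*$ with $\rho^{-1}(X)=X$ and $\rho|_X=\mathrm{id}$, such that a positive power of $\omega=\det\omega_G$ is the pullback of an ample line bundle on $X^*$.
\end{itemize}
The space $\overline{X}$ carries the group scheme on which $V$ extends, and $X^*$ is where we cut. The link between them is $\omega$: it has positive degree on every complete curve in $\overline{X}$ that $\rho$ does not contract. Let $\overline{T}$ be the closure of $T_2$ in $\overline{X}$, with the reduced structure. We show that $\omega$ has degree $0$ on every complete curve in $\overline{T}\cap\partial$.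

\begin{lemma}\label{lem:bdpoint}
Let $s\in\overline{T}\cap\partial$, and write $G_s$ as an extension of an abelian variety $B_s$ by a torus $D_s$. Then $D_s$ has rank $1$, $\dim B_s=2$, and $V=0$ on $\omega_{B_s}$.
\end{lemma}

\begin{proof}
The map $\wedge^2V\colon\wedge^2\omega_G\to\wedge^2\omega_G^{(p)}$ vanishes on $T_2$, hence on $\overline{T}$, so $V$ has rank at most $1$ on $\omega_{G_s}$. It is compatible with the sequence $0\to\omega_{B_s}\to\omega_{G_s}\to\omega_{D_s}\to0$. On $\mathbb{G}_m$ Frobenius is multiplication by $p$ and Verschiebung is the identity, so $V\colon\omega_{D_s}\to\omega_{D_s}^{(p)}$ is bijective. Therefore $V(\omega_{G_s})$, of dimension at most $1$, surjects onto $\omega_{D_s}^{(p)}\neq0$. So $D_s$ has rank $1$, and the surjection is an isomorphism. Then $V(\omega_{B_s})\subset V(\omega_{G_s})\cap\omega_{B_s}^{(p)}=0$.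
\end{proof}

The torus uses up the whole rank of $V$. This is where $a\ge2$ is stronger than $f\le1$, which would only make $V$ nilpotent on $\omega_{B_s}$.

\begin{lemma}\label{lem:degzero}
Let $B/C$ be an abelian scheme over a smooth projective curve such that $V\colon\omega_B\to\omega_B^{(p)}$ vanishes at every point. Then $\deg\omega_B=0$.
\end{lemma}

\begin{proof}
Let $H=H^1_{\mathrm{dR}}(B/C)$ and $Q=H/\omega_B$. As $C$ is reduced, $\omega_B\subset\ker V$, and these are subbundles of the same rank, so $\omega_B=\ker V$. Now \eqref{eq:dR} gives two isomorphisms:
\[
Q=H/\ker V\cong\operatorname{im}V=\omega_B^{(p)},\qquad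
Q^{(p)}=H^{(p)}/\ker F\cong\operatorname{im}F=\omega_B .
\]
Frobenius pullback multiplies degrees by $p$. So $\deg\omega_B=p\deg Q=p^2\deg\omega_B$.
\end{proof}

\begin{proposition}\label{prop:boundary}
The set $\rho(\overline{T}\cap\partial)$ is finite. Hence the closure of $T_2$ in $X^*$ has only finitely many points outside $X$.
\end{proposition}

\begin{proof}
The closure of $T_2$ in $X^*$ is $\rho(\overline{T})$, because $\rho$ is continuous and closed, and its part outside $X$ is $\rho(\overline{T}\cap\partial)$ because $\rho^{-1}(X)=X$. So the second claim follows from the first.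

Put $\Delta=\overline{T}\cap\partial$, a proper algebraic space, and suppose that the closed set $\rho(\Delta)$ is infinite. Then it contains an irreducible projective curve $C_0$. The fiber of $\Delta$ over the generic point $\eta$ of $C_0$ is nonempty and of finite type, so it has a point over a finite extension $k'$ of $\kappa(\eta)$. Let $C$ be the normalization of $C_0$ in $k'$, a smooth projective curve. By the valuative criterion of properness the $k'$-point extends to a morphism $C\to\Delta$, whose composite with $\rho$ is the finite map $C\to C_0$. By (FC2), $\deg\omega|_C>0$.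

By Lemma~\ref{lem:bdpoint} the torus rank of $G_C$ is constant and equal to $1$. So $G_C$ is an extension of an abelian scheme $B/C$ of relative dimension $2$ by a torus $D/C$ of rank $1$ \cite[Ch.~I, \S2]{FC}, and $\omega|_C\cong\det\omega_B\otimes\omega_D$. The character sheaf of $D$ is \'etale locally $\mathbb{Z}$ with transition functions $\pm1$, and it generates $\omega_D$; so $\omega_D^{\otimes2}$ is trivial and $\deg\omega|_C=\deg\omega_B$. By Lemmas~\ref{lem:bdpoint} and~\ref{lem:degzero} this degree is $0$, a contradiction.
\end{proof}

Fix an embedding $X^*\subset\mathbb{P}^m$.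

\begin{corollary}\label{cor:slice}
Let $T\subset T_2$ be closed in $X$ and let $y\in T$. There is a hyperplane $\Pi\ni y$ such that $T\cap\Pi$ is complete.
\end{corollary}

\begin{proof}
Let $T^*$ be the closure of $T$ in $X^*$. Then $T^*\cap X=T$, and $\Sigma=T^*\setminus T$ is finite by Proposition~\ref{prop:boundary}. Among the hyperplanes through $y$, those containing a given point of $\Sigma$ form a proper linear subspace. As $k$ is infinite, some $\Pi\ni y$ misses $\Sigma$, and $T\cap\Pi=T^*\cap\Pi$ is projective.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:A}}
Let $T$ be a component of $T_2$ through the point $x_0$ of \eqref{eq:x0}; by Lemma~\ref{lem:dimT2}, $\dim T\ge3$. Choose $\Pi\ni x_0$ as in Corollary~\ref{cor:slice}, and let $S$ be a component of $T\cap\Pi$ through $x_0$. It is complete, it contains the point $x_0$ of $p$-rank $1$, and $\dim S\ge\dim T-1\ge2$. By Proposition~\ref{prop:gain}(c), $\dim S=2$. Take $J$ as in Proposition~\ref{prop:gain}(a) and put $W=c(\mathrm{pr}_2(J))$. By Proposition~\ref{prop:gain}(b) and Lemma~\ref{lem:level}(a), $W$ is a complete subvariety of $\mathcal{A}\otimes k$ of dimension $3$ and generic $p$-rank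 $1$. In particular $W\not\subset V_0$. \qed

\begin{remark}
The inequalities $2\ge\dim S\ge\dim T-1\ge2$ hold with $x_0$ replaced by any point of $p$-rank $1$ in $T_2$. So every component of $T_2$ that contains such a point has dimension exactly $3$.
\end{remark}

\section{All complete threefolds of generic $p$-rank one}\label{sec:B}

Both parts of Theorem~\ref{thm:B} start on the other side of the correspondence. By Proposition~\ref{prop:fibers}(c) every point of $p$-rank $1$ can be moved into $T_2$, and properness lets us do so along a whole subvariety.

\begin{lemma}\label{lem:lift}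
Let $Z\subset X$ be a subvariety of generic $p$-rank $1$. There is an irreducible closed subset $J'\subset\mathcal{H}$ with $\mathrm{pr}_1(J')=Z$ and $\mathrm{pr}_2(J')\subset T_2$.
\end{lemma}

\begin{proof}
The set $\mathrm{pr}_1^{-1}(Z)\cap\mathrm{pr}_2^{-1}(T_2)$ is closed in $\mathcal{H}$, so its image under the proper map $\mathrm{pr}_1$ is closed in $Z$. The image contains the dense set of points of $p$-rank $1$, so it is $Z$. As $Z$ is irreducible, it is the image of one component $J'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
A $p$-Hecke transform is a complete irreducible threefold of generic $p$-rank $1$ by Proposition~\ref{prop:gain}(b) and Lemma~\ref{lem:level}(a).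

Conversely, let $W$ be such a threefold, and let $Z$ be a component of $c^{-1}(W)$. By Lemma~\ref{lem:level}(b), $Z$ is complete of dimension $3$ and $c(Z)=W$; its generic $p$-rank is $1$. Take $J'$ as in Lemma~\ref{lem:lift}. It is proper over $Z$, hence complete, and $\dim J'\ge3$. Put $S=\mathrm{pr}_2(J')\subset T_2$, a complete subvariety containing points of $p$-rank $1$, and put $J=w(J')$. By Proposition~\ref{prop:w}, $\mathrm{pr}_1(J)=S$. So $J$ is an irreducible closed subset of $\mathcal{H}_S$ dominating $S$, and parts (a) and (c) of Proposition~\ref{prop:gain} give
\[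
3\le\dim J\le\dim S+1\le3 .
\]
Hence $\dim S=2$ and $\dim J=3$. A component of $\mathcal{H}_S$ containing $J$ dominates $S$, so it has dimension at most $3$ and equals $J$. Finally $c(\mathrm{pr}_2(J))=c([p]\,\mathrm{pr}_1(J'))=c(Z)=W$.
\end{proof}

For part (1) the threefold must pass through a prescribed point $x'$. Moving $x'$ to a point $y\in T_2$ and cutting a surface $S\ni y$ is not enough by itself, since we do not know that a three-dimensional component of $\mathcal{H}_S$ contains the particular subgroup leading back to $x'$. We therefore cut upstairs, in a four-dimensional piece of $\mathcal{H}$ that contains this subgroup from the start. Its dimension comes from the theorem of Norman and Oort \cite{NO}: the locus of $p$-rank at most $f$ in $\mathcal{A}_{g,1}\otimes\mathbb{F}_p$ is pure of codimension $g-f$. With Lemma~\ref{lem:level}(b), the closed set $X_{\le1}=\{f\le1\}\subset X$ is a finite union of subvarieties of dimension $4$, so all its components have dimension $4$.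

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Lift the given point to $x'\in X$, with $f=1$ and $a=1$, and let $Z$ be a component of $X_{\le1}$ through $x'$. Its generic $p$-rank is $1$, and by semicontinuity and \eqref{eq:fa} the set
\[
Z^1=\{x\in Z:\ f=1,\ a=1\}=\{x\in Z:\ f\ge1\}\setminus T_2
\]
is open in $Z$ and contains $x'$. Take $J'$ as in Lemma~\ref{lem:lift}, so $\dim J'\ge4$, and choose $z\in J'$ over $x'$. The set $T=\mathrm{pr}_2(J')\subset T_2$ is closed in $X$ because $\mathrm{pr}_2$ is proper. By Corollary~\ref{cor:slice} there is a hyperplane $\Pi$ through $y=\mathrm{pr}_2(z)$ with $T\cap\Pi$ complete. Let $J''$ be a component through $z$ of $J'\cap\mathrm{pr}_2^{-1}(\Pi)$. It is cut out locally by one equation, so $\dim J''\ge3$. It is closed in $\mathrm{pr}_2^{-1}(T\cap\Pi)$, which is proper over a complete scheme. So $J''$ is complete, and $\mathrm{pr}_1(J'')$ is a complete subvariety through $x'$.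

The open subset $J''\cap\mathrm{pr}_1^{-1}(Z^1)$ of $J''$ contains $z$, so it is dense. Its points over $x\in Z^1$ are Lagrangian subgroups $K$ with $A_x/K$ in $T_2$ and of $p$-rank $1$, so with $a(A_x/K)=2$; they are finite in number by Proposition~\ref{prop:fibers}(b). Therefore $\dim\mathrm{pr}_1(J'')=\dim J''\ge3$, with equality by Lemma~\ref{lem:level}(a). The variety $W=c(\mathrm{pr}_1(J''))$ is a complete threefold through $c(x')$, and its generic $p$-rank is $1$ because $\mathrm{pr}_1(J'')\subset Z$ contains $x'$.

Points $x'$ with $f=1$ and $a=1$ exist, by Proposition~\ref{prop:fibers}(a) applied to $x_0$. Fix one, with $Z$ and $Z^1$ as above. By what we have shown, every point of $Z^1$ lies in $c^{-1}(W)$ for some $W$ as in Theorem~\ref{thm:A}, and each $c^{-1}(W)$ is closed of dimension $3$. If there were finitely many $W$, their preimages would form a closed set of dimension $3$ containing the dense subset $Z^1$ of the $4$-dimensional variety $Z$, which is impossible.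
\end{proof}

\begin{remark}
This argument uses only the inequality $\dim Z\ge4$ from \cite{NO}, and it uses neither Lemma~\ref{lem:dimT2} nor Proposition~\ref{prop:gain}. It is thus a second proof of Theorem~\ref{thm:A}, while the proof in Section~\ref{sec:T2} is independent of \cite{NO}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{FC} Faltings and Chai, \emph{Degeneration of Abelian Varieties}.

\bibitem{Mumford} Mumford, \emph{Abelian Varieties}.

\bibitem{NO} Norman and Oort, \emph{Moduli of abelian varieties}, Ann. of Math. \textbf{112} (1980).

\bibitem{Oort} Frans Oort, \emph{Newton polygons and $p$-divisible groups: a conjecture by Grothendieck}, \texttt{http://www.numdam.org:80/item/AST\_2005\_\_298\_\_255\_0.pdf}.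

\end{thebibliography}
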